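\title{Positive satisfiability and $1$-satisfiability differ in first-order product logic}

\begin{abstract}
In first-order product fuzzy logic with its standard semantics, a formula is $1$-satisfiable if it takes the value $1$ in some interpretation, and positively satisfiable if it takes a positive value in some interpretation. We show that the two notions differ: an explicit sentence with two variables and three unary predicate symbols takes every value in $[0,1)$ and never the value $1$. We also list the possible sets of values of a formula, show that the two notions can only differ in interpretations with an infimum equal to $0$ that is not attained, and determine the complexity: both sets of satisfiable formulas are $\Sigma^1_1$-complete, and their difference is complete for differences of $\Sigma^1_1$ sets.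
\end{abstract}

\section{The problem}\label{sec:problem}

In classical logic a formula is satisfiable if it is true in some structure or, equivalently, if it is not false in some structure. When truth values range over $[0,1]$, these two readings become two definitions. This paper compares them for first-order product logic with its standard semantics, denoted $\Pi\forall_{St}$.

The language $\mathcal L$ has countably many individual variables and countably infinitely many predicate symbols of every arity $n\ge 1$. Function and constant symbols may also be present. Formulas are built from atomic formulas $P(t_1,\dots,t_n)$ and the constant $\bot$ by strong conjunction $\&$, implication $\to$ and the quantifiers $\forall,\exists$. The derived connectives are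
\[
\neg\alpha:=\alpha\to\bot,\qquad \alpha\wedge\beta:=\alpha\,\&\,(\alpha\to\beta),\qquad \alpha\vee\beta:=((\alpha\to\beta)\to\beta)\wedge((\beta\to\alpha)\to\alpha).
\]
Negation and quantifiers bind most strongly, and $\&$ binds more strongly than $\to$.

A \emph{standard interpretation} $\mathbf M$ consists of a nonempty domain $M$, a function $P^{\mathbf M}\colon M^n\to[0,1]$ for each $n$-ary predicate symbol $P$, and the usual interpretations of function and constant symbols. We say \emph{interpretation} for short. An \emph{evaluation} $v$ maps the variables to $M$, and an \emph{$x$-variant} of $v$ is an evaluation that agrees with $v$ except possibly at $x$. For $a,b\in[0,1]$ put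
\[
a\to b=\begin{cases}1&\text{if } a\le b,\\ b/a&\text{otherwise.}\end{cases}
\]
The value $\|\alpha\|_{\mathbf M,v}\in[0,1]$ of a formula is defined by recursion. An atomic formula $P(t_1,\dots,t_n)$ has the value of $P^{\mathbf M}$ at the values of the terms; $\|\bot\|=0$; $\|\alpha\,\&\,\beta\|=\|\alpha\|\cdot\|\beta\|$; $\|\alpha\to\beta\|=\|\alpha\|\to\|\beta\|$; and $\|\forall x\,\alpha\|_{\mathbf M,v}$ and $\|\exists x\,\alpha\|_{\mathbf M,v}$ are the infimum and the supremum of $\|\alpha\|_{\mathbf M,v'}$ over all $x$-variants $v'$ of $v$. We omit subscripts that are fixed by the context, and we write $G(d)$ for $G^{\mathbf M}(d)$ when $d\in M$. Let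
\begin{align*}
\mathrm{Sat}_1&=\{\chi:\ \|\chi\|_{\mathbf M,v}=1\text{ for some }\mathbf M,v\},\\
\mathrm{Sat}_+&=\{\chi:\ \|\chi\|_{\mathbf M,v}>0\text{ for some }\mathbf M,v\}.
\end{align*}
Then $\mathrm{Sat}_1\subseteq\mathrm{Sat}_+$. Open Problem~4 of \cite{source} asks:

\begin{quote}
Does $\mathrm{Sat}_1=\mathrm{Sat}_+$ hold in $\Pi\forall_{St}$?
\end{quote}

The simplest formulas suggest that it does. The formula $A(x)$ takes every value, including $1$, while $A(x)\,\&\,\neg A(x)$ takes only the value $0$. Two general facts, proved in Section~\ref{sec:equality}, point the same way: a formula with a positive value has values arbitrarily close to $1$, and equality does hold for formulas without $\forall$ and for finite domains (Theorem~\ref{thm:collapse}).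

The answer is nevertheless negative. Theorem~\ref{thm:main} gives a sentence $\varphi\in\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ with three unary predicate symbols and two variables, without function symbols and without equality. Theorem~\ref{thm:values} lists the six possible sets of values of a formula and identifies $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ as one of the six cases. Theorem~\ref{thm:complexity} determines the complexity of $\mathrm{Sat}_1$, of $\mathrm{Sat}_+$ and of their difference. Theorems~\ref{thm:main} and~\ref{thm:complexity} rest on the same property of the reals: no real number exceeds all multiples of a positive number.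

\section{The product algebra in logarithmic coordinates}\label{sec:algebra}

\begin{lemma}\label{lem:connectives}
For $a,b\in[0,1]$ we have $a\wedge b=\min(a,b)$ and $a\vee b=\max(a,b)$. Moreover $\neg a=1$ if $a=0$ and $\neg a=0$ if $a>0$; hence $\neg\neg a=1$ if $a>0$ and $\neg\neg a=0$ if $a=0$.
\end{lemma}

\begin{proof}
The value $a\to 0$ is $1$ if $a=0$ and $0/a=0$ otherwise. The product $a\cdot(a\to b)$ is $a$ if $a\le b$ and $a\cdot(b/a)=b$ otherwise, so $\wedge$ is $\min$. Consequently $a\vee b$ is the minimum of $(a\to b)\to b$ and $(b\to a)\to a$, which is symmetric in $a,b$, and we may assume $a\le b$. The first term is $1\to b=b$. For the second term there are three cases. If $a=b$, it is $1\to a=b$. If $0=a<b$, it is $0\to0=1$. If $0<a<b$, it is $(a/b)\to a$, which is $1=b$ when $b=1$ and $a/(a/b)=b$ when $b<1$. In each case the minimum of the two terms is $b$.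
\end{proof}

On $\{0,1\}$ all connectives are therefore the Boolean ones, and infima and suprema of subsets of $\{0,1\}$ compute the classical quantifiers.

The arguments below are easier to read additively. Call $-\ln a\in[0,\infty]$ the \emph{cost} of the value $a\in[0,1]$, with $-\ln0=\infty$. The map $-\ln$ is an order-reversing bijection $[0,1]\to[0,\infty]$. In terms of costs, $\&$ is addition, $\wedge$ is $\max$, $\vee$ is $\min$, $\forall$ is $\sup$ and $\exists$ is $\inf$. For $a,b>0$ we have $(a\to b)=\min(1,b/a)$, so for $c\ge0$ and $\varepsilon>0$,
\begin{align}
(a\to b)\ge e^{-c}&\iff -\ln b\le-\ln a+c,\label{eq:weak}\\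
(a\to b)>e^{-\varepsilon}&\iff -\ln b<-\ln a+\varepsilon.\label{eq:strict}
\end{align}
An implication thus measures by how much the cost of its conclusion exceeds the cost of its premise. In this language, $\mathrm{Sat}_+$ consists of the formulas that can be given finite cost and $\mathrm{Sat}_1$ of those that can be given cost $0$.

\section{Rescaling and collapsing}\label{sec:equality}

Multiplying all costs by a positive constant respects every operation just listed. For an interpretation $\mathbf M$ and a real $\lambda>0$, let $\mathbf M^\lambda$ have the same domain, functions and constants as $\mathbf M$, with each predicate value $t$ replaced by $t^\lambda$.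

\begin{lemma}\label{lem:rescale}
For every formula $\chi$ and every evaluation $v$, $\|\chi\|_{\mathbf M^\lambda,v}=(\|\chi\|_{\mathbf M,v})^\lambda$.
\end{lemma}

\begin{proof}
The map $f(t)=t^\lambda$ is an increasing bijection of $[0,1]$ with $f(0)=0$, $f(1)=1$ and $f(ab)=f(a)f(b)$. It preserves $\to$, because $a\le b$ if and only if $f(a)\le f(b)$, and $f(b/a)=f(b)/f(a)$ for $a>b$. As an order isomorphism it preserves all infima and suprema. The claim follows by induction on $\chi$.
\end{proof}

If $\|\chi\|_{\mathbf M,v}=t>0$, then $\chi$ takes the values $t^\lambda$, which tend to $1$ as $\lambda\to0$. It is natural to pass to the limit in the interpretation itself. As $\lambda\to0$, the number $t^\lambda$ tends to $\sigma(t)$, where $\sigma(0)=0$ and $\sigma(t)=1$ for $t>0$. Let $\mathbf M^\sigma$ be $\mathbf M$ with each predicate value $t$ replaced by $\sigma(t)$. The question is whether $\sigma$ commutes with the operations, and the only obstacle is the infimum.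

\begin{theorem}\label{thm:collapse}
Suppose that $\|\chi\|_{\mathbf M,v}>0$, and that for every subformula $\forall x\,\alpha$ of $\chi$ and every evaluation $w$ with $\|\forall x\,\alpha\|_{\mathbf M,w}=0$ some $x$-variant $w'$ of $w$ has $\|\alpha\|_{\mathbf M,w'}=0$. Then $\chi\in\mathrm{Sat}_1$. In particular, $1$-satisfiability and positive satisfiability coincide for formulas without $\forall$, and they coincide for satisfiability in finite domains. Every interpretation that gives a positive value to a formula of $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ is infinite and has a non-attained infimum equal to $0$.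
\end{theorem}

\begin{proof}
We show by induction that $\|\beta\|_{\mathbf M^\sigma,w}=\sigma(\|\beta\|_{\mathbf M,w})$ for all subformulas $\beta$ of $\chi$ and all $w$. For atomic formulas and $\bot$ this holds by definition. For the other cases both sides lie in $\{0,1\}$, so it suffices to compare when they vanish.
\begin{itemize}
\item $ab=0$ if and only if $a=0$ or $b=0$, that is, if and only if $\sigma(a)\sigma(b)=0$.
\item $(a\to b)=0$ if and only if $a>0$ and $b=0$, that is, if and only if $\sigma(a)=1$ and $\sigma(b)=0$, which is the condition for $(\sigma(a)\to\sigma(b))=0$.
\item A supremum is $0$ if and only if all its members are $0$, in $\mathbf M$ and in $\mathbf M^\sigma$.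
\item In $\mathbf M^\sigma$ an infimum of values in $\{0,1\}$ is $0$ if and only if some member is $0$. In $\mathbf M$ the same equivalence holds for the instances of $\alpha$ in a subformula $\forall x\,\alpha$; this is the hypothesis, and the only place where it is used.
\end{itemize}
Hence $\|\chi\|_{\mathbf M^\sigma,v}=1$. The hypothesis is vacuous if $\chi$ has no $\forall$. It holds if $M$ is finite, since finite infima are attained, and $\mathbf M^\sigma$ has the same finite domain. The last sentence of the theorem is the contrapositive of these statements.
\end{proof}

\begin{example}\label{ex:unbounded}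
For a unary predicate symbol $G$ consider the sentences $\forall x\,\neg\neg G(x)$ and $\neg\forall x\,G(x)$. By Lemma~\ref{lem:connectives} both take only the values $0$ and $1$. The first has value $1$ exactly when all values of $G$ are positive, the second exactly when their infimum is $0$. So both have value $1$ exactly when the cost $g=-\ln G$ is \emph{finite everywhere and unbounded}. This happens for $M=\mathbb N$ and $G(n)=2^{-n}$. In $\mathbf M^\sigma$, however, $G$ is constantly $1$ and the second sentence has value $0$. The collapse fails here, but the conjunction of the two sentences lies in $\mathrm{Sat}_1$, so it is not yet a counterexample.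
\end{example}

\section{A sentence in $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$}\label{sec:main}

\subsection*{Construction}
By Theorem~\ref{thm:collapse} a counterexample needs a non-attained infimum $0$, so we begin with the two sentences of Example~\ref{ex:unbounded}: the cost $g$ of $G$ is finite and unbounded. Let $Q:=\forall x\,A(x)$, a sentence whose cost $q$ can be chosen freely. We make $Q$ a conjunct, so that value $1$ forces $q=0$. It remains to write conditions on $g$ and $q$ that can hold exactly when $q>0$ and are contradictory when $q=0$.

The first condition uses $q$ as a step length: \emph{for every $x$ there is $y$ with $g(y)=g(x)+q$}. If $q>0$, repeated steps climb to arbitrarily large values of $g$. If $q=0$, they stay at one level. This is the difference to be exploited, but it is not yet a contradiction, since $y=x$ is a possible step.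

To detect a sequence of steps that stays at one level, we introduce a counter: a second predicate $R$ with finite cost $r$ that grows at each step. It cannot grow by $q$, which may be $0$, and no formula names a fixed positive finite cost, because by Lemma~\ref{lem:rescale} a formula with the same value in all interpretations has value $0$ or $1$. The quantity available is $g(x)$ itself, so we require $r(y)\ge r(x)+g(x)$. For $q=0$ the counter is now unbounded on a level of $g$. This is still consistent: take $M=\mathbb N\times\mathbb N$, $g(i,j)=i\ln 2$, $r(i,j)=ij\ln 2$, and step from $(i,j)$ to $(i,j+1)$.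

The last condition ties the levels together: \emph{if $g(y)>g(x)$, then $r(y)\ge r(x)$}. Now suppose that $q=0$ and that exact steps exist. Choose $x_0$ with $g(x_0)>0$ and step to $x_1,x_2,\dots$. Then $g(x_n)=g(x_0)$ and $r(x_n)\ge n\,g(x_0)$. Since $g$ is unbounded, there is $z$ with $g(z)>g(x_0)$, and $r(z)\ge n\,g(x_0)$ for all $n$, so $r(z)$ cannot be finite. For $q>0$ nothing goes wrong, because each $z$ is overtaken after finitely many steps: $g(n)=nq$ and $r(n)=q\,n(n-1)/2$ satisfy all conditions on $\mathbb N$.

In formulas, let $G,R,A$ be distinct unary predicate symbols, $Q:=\forall x\,A(x)$, and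
\begin{align*}
\psi_1&:=\forall x\,\neg\neg G(x),\qquad \psi_2:=\forall x\,\neg\neg R(x),\qquad \psi_3:=\neg\forall x\,G(x),\\
\psi_4&:=\forall x\exists y\,\big[(G(y)\to G(x)\,\&\,Q)\wedge(G(x)\,\&\,Q\to G(y))\wedge(R(y)\to R(x)\,\&\,G(x))\big],\\
\psi_5&:=\forall x\forall y\,\big[(R(y)\to R(x))\vee(G(x)\to G(y))\big],\\
\varphi&:=\psi_1\wedge\psi_2\wedge\psi_3\wedge\psi_4\wedge\psi_5\wedge Q.
\end{align*}

\begin{theorem}\label{thm:main}
$\varphi\in\mathrm{Sat}_+\setminus\mathrm{Sat}_1$. Hence $\mathrm{Sat}_1\ne\mathrm{Sat}_+$ in $\Pi\forall_{St}$.
\end{theorem}

One difficulty remains. The quantifier $\exists y$ in $\psi_4$ is a supremum, and a supremum equal to $1$ need not be attained. Steps are then only approximate, and $g$ may drift along a sequence of steps. The proof keeps the total drift below $1$ by choosing summable errors, and it starts at a level above $2$ so that the counter still gains a fixed amount at each step.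

\begin{proof}
\emph{A positive value.} Let $M=\mathbb N=\{0,1,2,\dots\}$, $G(n)=2^{-n}$, $R(n)=2^{-n(n-1)/2}$ and $A(n)=\frac12$, and interpret all other symbols arbitrarily. Then $\|Q\|=\frac12$. All values of $G$ and $R$ are positive and $\inf_n2^{-n}=0$, so $\psi_1,\psi_2,\psi_3$ have value $1$. For $\psi_4$, given $x=n$ take $y=n+1$. Then $G(n+1)=G(n)\cdot\frac12$ and
\[
R(n+1)=2^{-n(n+1)/2}=2^{-n(n-1)/2-n}=R(n)\,G(n),
\]
so in each of the three implications premise and conclusion have the same value, and $\|\psi_4\|=1$. For $\psi_5$, if $x\le y$ then $R(y)\le R(x)$, because $n(n-1)/2$ is nondecreasing on $\mathbb N$; if $x>y$ then $G(x)\le G(y)$. In both cases one disjunct has value $1$. Therefore $\|\varphi\|=\frac12$.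

\emph{The value $1$ is impossible.} Suppose that $\|\varphi\|_{\mathbf M}=1$. Since $\wedge$ is $\min$, all six conjuncts have value $1$. Put $g(x)=-\ln G(x)$ and $r(x)=-\ln R(x)$ for $x\in M$. We claim:
\begin{enumerate}
\item[(a)] $g(x),r(x)\in[0,\infty)$ for all $x\in M$;
\item[(b)] $\sup_x g(x)=\infty$;
\item[(c)] for each $x\in M$ and $\varepsilon>0$ there is $y\in M$ with $|g(y)-g(x)|<\varepsilon$ and $r(y)>r(x)+g(x)-\varepsilon$;
\item[(d)] for all $x,y\in M$, $r(y)\ge r(x)$ or $g(y)\le g(x)$.
\end{enumerate}
Claims (a) and (b) are the readings of $\psi_1,\psi_2,\psi_3$ given in Example~\ref{ex:unbounded}. For (c), fix $x$. Since $\|\psi_4\|=1$, the supremum over $y$ of the minimum of the three implications is $1$, so for some $y$ all three exceed $e^{-\varepsilon}$. All values involved are positive by (a), and $\|Q\|=1$. So \eqref{eq:strict} gives $g(x)<g(y)+\varepsilon$, $g(y)<g(x)+\varepsilon$ and $r(x)+g(x)<r(y)+\varepsilon$. For (d), every instance of the disjunction in $\psi_5$ has value $1$, and a maximum of two numbers in $[0,1]$ is $1$ only if one of them is. So $R(y)\le R(x)$ or $G(x)\le G(y)$.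

By (b) choose $x_0$ with $g(x_0)>2$. By (c) choose inductively $x_{n+1}$ with
\[
|g(x_{n+1})-g(x_n)|<2^{-n-1},\qquad r(x_{n+1})>r(x_n)+g(x_n)-2^{-n-1}.
\]
Since $\sum_{k<n}2^{-k-1}<1$, we get $|g(x_n)-g(x_0)|<1$ for every $n$. In particular $g(x_n)>1$, so $r(x_{n+1})>r(x_n)+\frac12$, and $r(x_n)\ge n/2$ for all $n$ because $r(x_0)\ge0$.

By (b) choose $z$ with $g(z)\ge g(x_0)+1$. Then $g(z)>g(x_n)$ for every $n$, so (d) with $x=x_n$ and $y=z$ gives $r(z)\ge r(x_n)\ge n/2$ for every $n$. Hence $r(z)=\infty$, which contradicts (a).
\end{proof}

\begin{remark}\label{rem:conjuncts}
If any one of the conjuncts $\psi_2,\psi_3,\psi_4,\psi_5,Q$ is deleted from $\varphi$, the remaining conjunction has value $1$ in some interpretation. Without $\psi_2$, take $M=\mathbb N$, $G(n)=2^{-n}$, $R\equiv0$, $A\equiv1$, with $y=x$ in $\psi_4$. Without $\psi_3$, take $G\equiv R\equiv A\equiv1$. Without $\psi_4$, take $G(n)=2^{-n}$ and $R\equiv A\equiv1$. Without $\psi_5$, take the interpretation on $\mathbb N\times\mathbb N$ described above, with $A\equiv1$. Without the last conjunct $Q$, take the interpretation in the proof. The conjunct $\psi_1$ is there for readability: if $\|\psi_2\|>0$ and $G(x)=0$,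 then $R(y)\to R(x)\,\&\,G(x)$ has value $0$ for every $y$, so $\|\psi_4\|=0$.
\end{remark}

\begin{remark}\label{rem:two}
Replacing $Q$ everywhere by $G(u)$, with $u$ a free variable, gives a formula in $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ with only two unary predicate symbols. In the interpretation above put $v(u)=1$; then $\|G(u)\|=\frac12$, and the formula has value $\frac12$. The second half of the proof uses nothing about $Q$ except $\|Q\|=1$.
\end{remark}

\section{The possible sets of values}\label{sec:values}

For a formula $\chi$ let $V(\chi)\subseteq[0,1]$ be the set of all values $\|\chi\|_{\mathbf M,v}$ over all interpretations and evaluations.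

\begin{theorem}\label{thm:values}
For every formula $\chi$, the set $V(\chi)$ is one of
\[
\{0\},\quad\{1\},\quad\{0,1\},\quad(0,1],\quad[0,1),\quad[0,1],
\]
and all six sets occur. Consequently $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ is exactly the set of formulas $\chi$ with $V(\chi)=[0,1)$: for such a formula the supremum of the values is $1$, it is not attained, and every value in $[0,1)$ is attained.
\end{theorem}

\begin{proof}
If $V(\chi)$ contains some $t\in(0,1)$, then by Lemma~\ref{lem:rescale} it contains $\{t^\lambda:\lambda>0\}=(0,1)$. So $V(\chi)\cap(0,1)$ is empty or all of $(0,1)$. An interpretation whose predicate values lie in $\{0,1\}$ gives every formula a value in $\{0,1\}$, so $V(\chi)\cap\{0,1\}$ is one of the three nonempty subsets of $\{0,1\}$. The two choices times three choices give the six sets.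

They are realized, in the order listed, by $\bot$, $\bot\to\bot$, $\neg A(x)$, $A(x)\vee\neg A(x)$, $\varphi$ and $A(x)$. For the fourth formula, $\max(a,\neg a)$ is $a$ if $a>0$ and $1$ if $a=0$. For $\varphi$, Theorem~\ref{thm:main} and its proof give $\frac12\in V(\varphi)$ and $1\notin V(\varphi)$, and $A\equiv0$ gives the value $0$. Finally, $[0,1)$ is the only set in the list that contains a positive number but not $1$.
\end{proof}

\section{Complexity}\label{sec:complexity}

We recall the notions involved. An \emph{arithmetical} formula is a first-order formula in the language $0,1,+,\cdot,<,=$, possibly with atoms $t\in X$ for set parameters $X$. A set $B\subseteq\mathbb N$ is $\Sigma^1_1$ if there is an arithmetical $\theta(n,X)$ such that $n\in B$ if and only if $\mathbb N\models\theta(n,X)$ for some $X\subseteq\mathbb N$. The $\Pi^1_1$ sets are the complements of the $\Sigma^1_1$ sets. A \emph{many-one reduction} of $B$ to $S$ is a computable function $f$ with $n\in B\iff f(n)\in S$, and $S$ is \emph{complete} for a class if it belongs to the class and every member of the class reduces to it. We use the following textbook facts. Relations that are computable from sets $X_1,\dots,X_k$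 are arithmetical in them. A finite block of existential quantifiers over sets, relations or functions on $\mathbb N$, followed by an arithmetical condition, defines a $\Sigma^1_1$ set, since the quantified objects can be coded into one set. The classes $\Sigma^1_1$ and $\Pi^1_1$ are closed under many-one reductions, and $\Sigma^1_1\ne\Pi^1_1$.

\begin{theorem}\label{thm:complexity}
Fix a standard G\"odel numbering of $\mathcal L$ with computable syntax. Then $\mathrm{Sat}_1$ and $\mathrm{Sat}_+$ are $\Sigma^1_1$-complete. The set $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ is many-one complete for the class of differences $B\setminus C$ of $\Sigma^1_1$ sets $B,C\subseteq\mathbb N$. In particular, it is neither $\Sigma^1_1$ nor $\Pi^1_1$.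
\end{theorem}

The upper bounds follow once interpretations are made countable. For the lower bounds we embed classical logic into product logic, define the standard model of arithmetic by a single sentence, and use $\varphi$ to separate the value $1$ from the positive values.

\subsection*{Upper bounds}

An interpretation may be uncountable, while a $\Sigma^1_1$ definition quantifies only over subsets of $\mathbb N$. A L\"owenheim--Skolem argument removes this obstacle. Infima need not be attained, so in place of one witness per quantifier we add a sequence of approximate witnesses.

\begin{lemma}\label{lem:countable}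
Let $\mathcal L$ be countable. For all $\mathbf M,v,\chi$ there are an interpretation $\mathbf M'$ with countable domain and an evaluation $v'$ with $\|\chi\|_{\mathbf M',v'}=\|\chi\|_{\mathbf M,v}$.
\end{lemma}

\begin{proof}
Let $M_0$ consist of the values under $v$ of the free variables of $\chi$, or of one arbitrary element if there are none. Given a countable set $M_k\subseteq M$, let $M_{k+1}$ consist of $M_k$, the values of the constants, the values of the functions at tuples from $M_k$, and the following elements: for each formula $\forall x\,\alpha$ or $\exists x\,\alpha$, each assignment of values in $M_k$ to its free variables and each $j\ge1$, one element $d\in M$ such that the value of $\alpha$ with $x$ evaluated at $d$ is within $1/j$ of the value of the quantified formula. Each $M_k$ is countable. Let $\mathbf M'$ be the restriction of $\mathbf M$ to $M'=\bigcup_kM_k$, which is closed under the functions.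

By induction on $\beta$, $\|\beta\|_{\mathbf M',w}=\|\beta\|_{\mathbf M,w}$ for all evaluations $w$ in $M'$. Atomic formulas and connectives are computed in the same way in both interpretations. For $\forall x\,\alpha$, the values of its free variables lie in some $M_k$; the infimum over $M'$ is at least the infimum over $M$, and by the choice of $M_{k+1}$ it exceeds it by at most $1/j$ for every $j$. For $\exists x\,\alpha$ the same argument applies with the inequalities reversed. Let $v'$ agree with $v$ on the free variables of $\chi$ and take values in $M'$.
\end{proof}

The G\"odel numbering makes $\mathcal L$ countable, so we may restrict to domains $D\subseteq\mathbb N$. Code a real $a\in[0,1]$ by its cut $\{p\in\mathbb Q:p<a\}$. The cuts of reals in $[0,1]$ are the sets of rationals that contain every negative rational and no rational $\ge1$, are closed downward and have no largest element. The operations we need are arithmetical in the cuts: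
\begin{itemize}
\item $a\le b$ is inclusion of cuts;
\item $c=ab$ holds if and only if, for each rational $p\ge0$, $p<c$ is equivalent to the existence of rationals $p_1,p_2\ge0$ with $p_1<a$, $p_2<b$ and $p<p_1p_2$;
\item $c=(a\to b)$ holds if and only if either $a\le b$ and $c=1$, or $a\not\le b$ and $ca=b$;
\item $p<\sup_da_d$ if and only if $p<a_d$ for some $d$, and $p<\inf_da_d$ if and only if there is a rational $p'>p$ with $p'<a_d$ for all $d$.
\end{itemize}
Now $\chi\in\mathrm{Sat}_1$ if and only if there exist a nonempty $D\subseteq\mathbb N$, interpretations on $D$ of the function and constant symbols (coded by one function), and a map $W$ that assigns a cut $W(\beta,s)$ to each formula $\beta$ and each finite assignment $s$ into $D$ defined on the free variables of $\beta$, such that: $W(P(t_1,\dots,t_n),s)$ depends only on $P$ and on the values of $t_1,\dots,t_n$ under $s$; $W$ satisfies the clauses for $\bot,\&,\to,\forall,\exists$, the quantifiers ranging over $D$; and $W(\chi,s)=1$ for some $s$. Indeed, a countable interpretation provides such a $W$. Conversely, the condition on atomic formulas lets us define $P^{\mathbf M}(d_1,\dots,d_n)$ as $W(P(x_1,\dots,x_n),s)$ for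 distinct variables with $s(x_i)=d_i$, and induction shows that $W$ is the value function of this $\mathbf M$. The values of terms are computable from the coded functions, so the whole condition is arithmetical in the three quantified objects. Hence $\mathrm{Sat}_1$ is $\Sigma^1_1$. With $W(\chi,s)>0$ (the cut contains $0$) in place of $W(\chi,s)=1$, we obtain that $\mathrm{Sat}_+$ is $\Sigma^1_1$. So $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ is a difference of $\Sigma^1_1$ sets.

\subsection*{Classical structures inside product interpretations}

Negations take only the values $0$ and $1$, so negated atoms behave classically. Consider a classical relational language without built-in equality, and assign to each of its symbols $P$ a distinct predicate symbol $\widehat P$ of $\mathcal L$ of the same arity that does not occur in $\varphi$. For a classical formula $\gamma$, let $\gamma^*$ be obtained by replacing each atom $P(\bar x)$ by $\neg\widehat P(\bar x)$ and keeping the connectives and quantifiers. For an interpretation $\mathbf M$, let $\mathbf M^*$ be the classical structure on $M$ in which $P(\bar d)$ holds if and only if $\widehat P(\bar d)$ has value $0$. Then, for every evaluation,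
\begin{equation}\label{eq:crisp}
\|\gamma^*\|_{\mathbf M}\in\{0,1\},\qquad\text{and}\qquad\|\gamma^*\|_{\mathbf M}=1\iff\mathbf M^*\models\gamma.
\end{equation}
For atoms this is Lemma~\ref{lem:connectives}, and the induction step holds because the operations restricted to $\{0,1\}$ are the classical ones. Every classical structure is of the form $\mathbf M^*$: give $\widehat P$ the value $0$ where $P$ holds and $1$ elsewhere.

\subsection*{A sentence that forces standard arithmetic}

Recall the finite theory $PA^-$ \cite[\S2.1]{kaye}. Its axioms say that $+$ and $\cdot$ are associative and commutative, $\cdot$ distributes over $+$, $x+0=x$, $x\cdot0=0$, $x\cdot1=x$; that $<$ is a strict linear order with least element $0$, $0<1$, and $x>0$ implies $x\ge1$; and that $x<y$ implies $x+z<y+z$, implies $xz<yz$ when $z>0$, and implies $x+z=y$ for some $z$. We use one theorem: $\mathbb N$ is an initial segment of every model of $PA^-$ \cite[Theorem~2.2]{kaye}. That is, $n\mapsto\bar n=1+\dots+1$ embeds $\mathbb N$, and every element below some $\bar n$ has the form $\bar m$. So a model not isomorphic to $\mathbb N$ has an element above all $\bar n$.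

We work in the relational language with unary $\mathit{Zero},\mathit{One},X,Y$, binary $\mathit{Lt},E$ and ternary $\mathit{Add},\mathit{Mul}$. Every arithmetical formula with set parameters $X,Y$ can be rewritten, computably, so that its atoms have the forms $x=0$, $x=1$, $x+y=z$, $x\cdot y=z$, $x<y$, $x=y$, $x\in X$, $x\in Y$ with variables $x,y,z$. Replacing these by $\mathit{Zero}(x)$, $\mathit{One}(x)$, $\mathit{Add}(x,y,z)$, $\mathit{Mul}(x,y,z)$, $\mathit{Lt}(x,y)$, $E(x,y)$, $X(x)$, $Y(x)$ gives its \emph{relational translation}. Let $T$ be the conjunction of the following finitely many sentences: $E$ is an equivalence relation and a congruence for all eight symbols; $\mathit{Zero}$ and $\mathit{One}$ each hold of exactly one element up to $E$; $\mathit{Add}$ and $\mathit{Mul}$ are total and functional up to $E$; and the relational translations of the axioms of $PA^-$. If $\mathbf N\models T$, then the quotient $\mathbf N/E$ is a model of $PA^-$ with two distinguished subsets $X,Y$, and an arithmetical sentence holds in $\mathbf N/E$ if and only if its relational translation holds in $\mathbf N$.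

To simulate a $\Sigma^1_1$ definition we need $\mathbf M^*/E$ to be $\mathbb N$ itself. By compactness, classical axioms true in $\mathbb N$ have nonstandard models, so this must come from a predicate with intermediate values. The idea is to attach to each element a finite cost $h$ that is superadditive, $h(x+y)\ge h(x)+h(y)$. If $h(a)>0$, then $h(n\cdot a)\ge n\,h(a)$, and an element above all the multiples $n\cdot a$ would have infinite cost. Let $H$ be a unary predicate symbol of $\mathcal L$ not used so far, and put
\begin{multline*}
\mathit{Std}:=T^*\wedge\forall x\,\neg\neg H(x)\wedge\neg\forall x\,H(x)\\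
\wedge\forall x\forall y\forall z\,\big[\mathit{Add}(x,y,z)^*\to(H(z)\to H(x)\,\&\,H(y))\big].
\end{multline*}
For hardness of $\mathrm{Sat}_+$ the sentence must work at every positive value. Superadditivity then holds only up to an additive loss $c$, and the conjunct $\neg\forall x\,H(x)$ supplies an $a$ whose cost outweighs that loss. Without this conjunct, $H\equiv1$ would give value $1$ over any model of $T$.

\begin{lemma}\label{lem:std}
\begin{enumerate}
\item[(i)] If $\|\mathit{Std}\|_{\mathbf M}>0$, then $\mathbf M^*\models T$ and $\mathbf M^*/E$ is isomorphic to $\mathbb N$ in the language of arithmetic.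
\item[(ii)] If $M=\mathbb N$, $\mathbf M^*$ is standard arithmetic with $E$ the true equality and $X,Y$ arbitrary sets, and $H(n)=2^{-n}$, then $\|\mathit{Std}\|_{\mathbf M}=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) All four conjuncts have positive value. The first three take values in $\{0,1\}$, so they have value $1$. By \eqref{eq:crisp}, $\mathbf M^*\models T$, and by Example~\ref{ex:unbounded} the cost $h=-\ln H$ is finite and unbounded. Choose $c\in[0,\infty)$ such that the last conjunct has value at least $e^{-c}$. If $\mathit{Add}(x,y,z)$ holds in $\mathbf M^*$, the outer premise has value $1$, so $H(z)\to H(x)H(y)$ is at least $e^{-c}$, and \eqref{eq:weak} gives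
\begin{equation}\label{eq:super}
h(z)\ge h(x)+h(y)-c\qquad\text{whenever }\mathbf M^*\models\mathit{Add}(x,y,z).
\end{equation}
The function $h$ need not be constant on $E$-classes, so we argue with elements of $M$ and write $[x]$ for the class of $x$.

Suppose that $\mathbf M^*/E\not\cong\mathbb N$, and let $b\in M$ satisfy $[b]>\bar n$ for all $n$. Choose $a$ with $h(a)\ge c+1$. Let $e_1=a$, and choose $e_{n+1}$ with $\mathit{Add}(e_n,a,e_{n+1})$. By distributivity $[e_n]=\bar n\cdot[a]$, and \eqref{eq:super} gives by induction
\[
h(e_n)\ge n\,h(a)-(n-1)c\ge n(c+1)-(n-1)c\ge n.
\]
The class $[a]$ may itself be nonstandard, so $[b]$ need not lie above its multiples; the product $[a]\cdot[b]$ does. Choose $d$ with $\mathit{Mul}(a,b,d)$, and let $n\ge1$. From $\bar n<[b]$ we get $[e_n]=\bar n\cdot[a]\le[a]\cdot[b]=[d]$: strictly if $[a]>0$, and with both sides $0$ if $[a]=0$. Hence $[e_n]+[w]=[d]$ for some $w\in M$, with $[w]=0$ in the case of equality. Since $E$ is a congruence, $\mathit{Add}(e_n,w,d)$ holds in $\mathbf M^*$, and \eqref{eq:super} with $h(w)\ge0$ gives $h(d)\ge n-c$. This holds for all $n$, so $h(d)=\infty$, a contradiction.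

(ii) $T^*$ has value $1$ by \eqref{eq:crisp}, and the next two conjuncts by Example~\ref{ex:unbounded}. In the last conjunct, if $z\ne x+y$ the outer premise has value $0$, and if $z=x+y$ then $H(z)=H(x)H(y)$; in both cases the instance has value $1$.
\end{proof}

We call an interpretation as in Lemma~\ref{lem:std}(ii) a \emph{standard arithmetical} one; the sets $X,Y$ and the predicates $G,R,A$ remain at our disposal.

\subsection*{Hardness}

Let $B,C$ be $\Sigma^1_1$ sets, defined by arithmetical formulas $\theta(n,X)$ and $\eta(n,Y)$. Let $\theta_n$ and $\eta_n$ be the relational translations of the sentences $\theta(\bar n,X)$ and $\eta(\bar n,Y)$; they are computable from $n$. We use one observation twice: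
\begin{equation}\label{eq:sound}
\text{if }\|\mathit{Std}\|>0\text{ and }\|\theta_n^*\|>0\text{ then }n\in B;\quad\text{if }\|\mathit{Std}\|>0\text{ and }\|\eta_n^*\|>0\text{ then }n\in C.
\end{equation}
Indeed, by \eqref{eq:crisp} $\mathbf M^*\models\theta_n$, so $\theta(\bar n,X)$ holds in $\mathbf M^*/E$, and the isomorphism of Lemma~\ref{lem:std}(i) carries $X$ to a subset of $\mathbb N$ that witnesses $n\in B$. The second statement is the same with $\eta,Y,C$.

\emph{The sets $\mathrm{Sat}_1$ and $\mathrm{Sat}_+$.} If $\mathit{Std}\wedge\theta_n^*\in\mathrm{Sat}_+$, then $n\in B$ by \eqref{eq:sound}. If $n\in B$, a standard arithmetical interpretation in which $X$ is a witness gives $\mathit{Std}\wedge\theta_n^*$ the value $1$. Hence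
\[
\mathit{Std}\wedge\theta_n^*\in\mathrm{Sat}_1\iff\mathit{Std}\wedge\theta_n^*\in\mathrm{Sat}_+\iff n\in B,
\]
and $B$ reduces to both sets. With the upper bounds, both are $\Sigma^1_1$-complete.

\emph{The difference.} We want a sentence that has a positive value when $n\in B$ and reaches $1$ only when also $n\in C$. The disjunction $\varphi\vee\eta_n^*$ can always be made positive through $\varphi$, but it can have value $1$ only through $\eta_n^*$. Put
\[
F_n:=\mathit{Std}\wedge\theta_n^*\wedge(\varphi\vee\eta_n^*).
\]
\begin{itemize}
\item $F_n\in\mathrm{Sat}_+\iff n\in B$. If $\|F_n\|>0$, then $n\in B$ by \eqref{eq:sound}. If $n\in B$, take a standard arithmetical interpretation with a witness $X$, and interpret $G,R,A$ on $\mathbb N$ as in the proof of Theorem~\ref{thm:main}; this is possible because these symbols occur in neither $\mathit{Std}$ nor $\theta_n^*$. Then $\|F_n\|\ge\frac12$.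
\item $F_n\in\mathrm{Sat}_1\iff n\in B\cap C$. If $\|F_n\|=1$, then $n\in B$ by \eqref{eq:sound}. Moreover $\max(\|\varphi\|,\|\eta_n^*\|)=1$ and $\|\varphi\|<1$ by Theorem~\ref{thm:main}, so $\|\eta_n^*\|=1$ and $n\in C$ by \eqref{eq:sound}. If $n\in B\cap C$, a standard arithmetical interpretation with witnesses $X$ and $Y$ gives $F_n$ the value $1$.
\end{itemize}
Therefore $F_n\in\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ if and only if $n\in B\setminus C$. The G\"odel number of $F_n$ is computable from $n$, so $B\setminus C$ reduces to $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$, and this set is complete for differences of $\Sigma^1_1$ sets.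

Taking $C=\emptyset$ shows that every $\Sigma^1_1$ set reduces to $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$, and taking $B=\mathbb N$ shows the same for every $\Pi^1_1$ set. If $\mathrm{Sat}_+\setminus\mathrm{Sat}_1$ were $\Sigma^1_1$, closure under reductions would give $\Pi^1_1\subseteq\Sigma^1_1$; if it were $\Pi^1_1$, it would give $\Sigma^1_1\subseteq\Pi^1_1$. Either inclusion yields the other by taking complements, and then $\Sigma^1_1=\Pi^1_1$, which is false. This completes the proof of Theorem~\ref{thm:complexity}.

\begin{thebibliography}{9}

\bibitem{kaye}
Kaye, \emph{Models of Peano Arithmetic}.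

\bibitem{source}
\emph{On decidability of concept satisfiability in Description Logic with product semantics},
doi:10.1016/j.fss.2021.11.013,
\texttt{https://unpaywall.org/10.1016\%2Fj.fss.2021.11.013}.

\end{thebibliography}
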